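
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Kobayashi metric of the symmetric Teichm\"uller space]{The Kobayashi and Teichm\"uller metrics coincide\\ on the symmetric Teichm\"uller space}


\begin{abstract}
We prove that on the symmetric Teichm\"uller space $T_*$, the space of normalized symmetric homeomorphisms of the real line with its complex structure modeled on $B_*(\mathbb L)$, the Kobayashi metric equals the Teichm\"uller metric, and that single holomorphic disks (without chains) already compute it. The main step is a theorem on quasiconformal maps of the upper half-plane. Given $\mu$ and $\nu$, one can replace $f^\nu$ by a map with the same boundary values that agrees with $f^\nu$ near $\mathbb R$ and whose dilatation relative to $f^\mu$ is as close as desired to the larger of two obvious lower bounds. The proof glues two maps across one of many disjoint strips,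 and uses a weighted Gr\"otzsch inequality to show that for at least one of the strips the cost of the gluing is negligible. We also prove that the infinitesimal Kobayashi metric of $T_*$ is the restriction of that of the universal Teichm\"uller space.
\end{abstract}


\section{The question and the answer}\label{sec:intro}

\subsection{Symmetric homeomorphisms and three Teichm\"uller spaces}

Let $\mathbb U=\{x+iy:y>0\}$, $\mathbb L=\{x+iy:y<0\}$, and let $\Delta$ be the unit disk. An increasing homeomorphism $h$ of $\mathbb R$ onto itself is \emph{quasisymmetric} if there is $M>0$ with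
\[
\frac1M\le\frac{h(x+t)-h(x)}{h(x)-h(x-t)}\le M\qquad\text{for all }x\in\mathbb R,\ t>0 .
\]
It is \emph{symmetric} if, moreover, this quotient tends to $1$ as $t\to0^+$, uniformly in $x\in\mathbb R$. Thus a quasisymmetric map distorts adjacent intervals of equal length by a bounded ratio at every scale; for a symmetric map this distortion disappears at small scales, uniformly along the line.

Let $M(\mathbb U)$ be the open unit ball of $L^\infty(\mathbb U)$. For $\mu\in M(\mathbb U)$ let $f^\mu$ be the quasiconformal (qc) self-map of $\mathbb U$ with complex dilatation $\mu$ that fixes $0,1,\infty$, and write $\mu\sim\nu$ if $f^\mu|_{\mathbb R}=f^\nu|_{\mathbb R}$. The \emph{universal Teichm\"uller space} is $T=M(\mathbb U)/\!\sim$. It is identified with the space of quasisymmetric homeomorphisms of $\mathbb R$ fixing $0$ and $1$. Two closed subspaces of $L^\infty(\mathbb U)$ single out smaller spaces: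
\begin{itemize}
\item $L_*(\mathbb U)$ consists of the $\mu$ with $\|\mu|_{\{0<\operatorname{Im}z<t\}}\|_\infty\to0$ as $t\to0^+$;
\item $L_0(\mathbb U)$ consists of the $\mu$ with $\inf\{\|\mu|_{\mathbb U\setminus Q}\|_\infty:Q\subset\mathbb U\text{ compact}\}=0$.
\end{itemize}
Put $M_*(\mathbb U)=M(\mathbb U)\cap L_*(\mathbb U)$ and $M_0(\mathbb U)=M(\mathbb U)\cap L_0(\mathbb U)$. The \emph{symmetric Teichm\"uller space} $T_*=M_*(\mathbb U)/\!\sim$ is identified with the space of symmetric homeomorphisms of $\mathbb R$ fixing $0$ and $1$, and $T_0=M_0(\mathbb U)/\!\sim$ is the \emph{little Teichm\"uller space}. We have $T_0\subset T_*\subset T$.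

\subsection{Complex structure}
Let $B(\mathbb L)$ be the Banach space of holomorphic functions $\varphi$ on $\mathbb L$ with $\|\varphi\|=\sup_{z\in\mathbb L}|\operatorname{Im}z|^2|\varphi(z)|<\infty$, and let $B_*(\mathbb L)$ be the closed subspace of those $\varphi$ with $y^2\varphi(x+iy)\to0$ as $y\to0^-$, uniformly in $x$. For $\mu\in M(\mathbb U)$ let $f_\mu$ be the qc map of $\hat{\mathbb C}$ fixing $0,1,\infty$ with complex dilatation $\mu$ on $\mathbb U$ and $0$ on $\mathbb L$. Put $\mathcal S(\mu)=S_{f_\mu|_{\mathbb L}}$, where $S_f=(f''/f')'-\frac12(f''/f')^2$ is the Schwarzian derivative. Then $\mathcal S(\mu)=\mathcal S(\nu)$ if and only if $\mu\sim\nu$.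

\begin{theorem}[{\cite[Theorem 2.1]{SHRL}}]\label{thm:structure}
$\mathcal S$ maps $M_*(\mathbb U)$ holomorphically onto an open subset $\mathcal S(M_*(\mathbb U))$ of $B_*(\mathbb L)$, and $\mathcal S:M_*(\mathbb U)\to\mathcal S(M_*(\mathbb U))$ has a local holomorphic section near every point.
\end{theorem}

The space $T_*$ carries the complex Banach manifold structure for which the bijection $T_*\to\mathcal S(M_*(\mathbb U))\subset B_*(\mathbb L)$ induced by $\mathcal S$ is biholomorphic. The spaces $T$ and $T_0$ carry the analogous structures, with $B(\mathbb L)$ and with the corresponding closed subspace $B_0(\mathbb L)$, formed by the $\varphi$ for which $|\operatorname{Im}z|^2|\varphi(z)|\to0$ as $z$ leaves every compact subset of $\mathbb L$.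

\subsection{The two metrics}
The \emph{Teichm\"uller metric} on $T$ is
\[
d([\mu],[\nu])=\tfrac12\log\inf K(g),
\]
where $g$ runs over the qc self-maps of $\mathbb U$ with boundary values $f^\nu|_{\mathbb R}\circ(f^\mu|_{\mathbb R})^{-1}$ and $K(g)$ is the maximal dilatation. On $T_*$ and $T_0$ the Teichm\"uller metric is the restriction of $d$.

Let $\rho$ be the hyperbolic distance on $\Delta$ with $\rho(0,r)=\frac12\log\frac{1+r}{1-r}$ for $0\le r<1$. For points $p,q$ of a complex Banach manifold $X$ let $\delta_X(p,q)=\inf\rho(a,b)$ over all holomorphic $\phi:\Delta\to X$ and $a,b\in\Delta$ with $\phi(a)=p$, $\phi(b)=q$ (with $\inf\emptyset=\infty$). The \emph{Kobayashi pseudometric} is $k_X(p,q)=\inf\sum_{j=1}^n\delta_X(p_{j-1},p_j)$ over all finite chains $p=p_0,\dots,p_n=q$ in $X$. Clearly $k_X\le\delta_X$. Holomorphic maps $X\to Y$ do not increase $\delta$ or $k$, because they carry disks to disks.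

It is known that, with these normalizations, the Kobayashi metric equals the Teichm\"uller metric on $T$ and on $T_0$. The question, posed in \cite{SHRL}, is whether the two metrics coincide on $T_*$.

\subsection{What to expect, and what the difficulty is}
The inclusion $T_*\to T$ is, in the charts above, the restriction of the bounded linear inclusion $B_*(\mathbb L)\to B(\mathbb L)$, so it is holomorphic. Hence
\begin{equation}\label{eq:lower}
d=k_T\le k_{T_*}\le\delta_{T_*}\qquad\text{on }T_*.
\end{equation}
Similarly $B_0(\mathbb L)\subset B_*(\mathbb L)$, so $T_0\to T_*$ is holomorphic, and for $p,q\in T_0$ we get $k_{T_*}(p,q)\le k_{T_0}(p,q)=d(p,q)$. For pairs of points of $T_0$ the answer is therefore yes, and one guesses that it is yes throughout.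

What has to be decided is whether $T_*$ contains enough holomorphic disks. The classical disk through $[0]$ and $[\nu]\ne[0]$ is $\lambda\mapsto[\lambda\nu/\|\nu\|_\infty]$, and it realizes the distance $d$ if $\nu$ is extremal in its class. But an extremal coefficient need not be small near $\mathbb R$ (Remark~\ref{rem:sharp} shows that it may have constant modulus), and then nothing forces the intermediate points of this disk to be symmetric. One must make the coefficient small near $\mathbb R$ at an arbitrarily small cost in sup norm. This modification cannot be confined to a compact set: it has to be made along a whole horizontal line, uniformly in $x$.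

\subsection{Results}
\begin{theorem}\label{thm:main}
For all $p,q\in T_*$,
\[
\delta_{T_*}(p,q)=k_{T_*}(p,q)=d(p,q).
\]
In particular the Kobayashi metric of $T_*$ coincides with its Teichm\"uller metric.
\end{theorem}

The main step does not involve $T_*$. Write $K_F(z)$ for the pointwise dilatation of a qc map $F$, so that $|DF|^2=K_FJ_F$ a.e.\ (with the operator norm of $DF$) and $K(F)=\operatorname{ess\,sup}K_F$. For $\mu,\nu\in M(\mathbb U)$ put $\sigma_{\mu,\nu}=\dfrac{\nu-\mu}{1-\bar\mu\nu}$. The composition formula says that, with $f=f^\mu$, the complex dilatation of $f^\nu\circ f^{-1}$ at $f(z)$ is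
\begin{equation}\label{eq:comp}
\sigma_{\mu,\nu}(z)\,f_z(z)/\overline{f_z(z)}\qquad\text{for a.e. }z ,
\end{equation}
so $\frac{1+|\sigma_{\mu,\nu}(z)|}{1-|\sigma_{\mu,\nu}(z)|}$ is the pointwise dilatation there. Put
\[
K_b(\mu,\nu)=\lim_{t\to0}\ \operatorname*{ess\,sup}_{0<\operatorname{Im}z<t}\frac{1+|\sigma_{\mu,\nu}(z)|}{1-|\sigma_{\mu,\nu}(z)|},\qquad K_0(\mu,\nu)=e^{2d([\mu],[\nu])} ;
\]
the limit exists because the essential supremum decreases with $t$. The number $K_0$ is the least dilatation compatible with the boundary values, and $K_b$ is the dilatation of $f^\nu\circ(f^\mu)^{-1}$ seen near $\mathbb R$.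

\begin{theorem}\label{thm:freeze}
Let $\mu,\nu\in M(\mathbb U)$ be arbitrary. Then the infimum of $K(f^{\nu'}\circ(f^\mu)^{-1})$ over all $\nu'\sim\nu$ such that $\nu'=\nu$ a.e.\ on some strip $\{0<\operatorname{Im} z<t\}$ equals $\max\{K_0(\mu,\nu),K_b(\mu,\nu)\}$.
\end{theorem}

In words: one can freeze $f^\nu$ near the boundary and still come arbitrarily close to the optimal dilatation, unless the frozen part itself forbids it.

For the infinitesimal form, let $F_X(p;v)=\inf\{|a|:\phi:\Delta\to X\text{ holomorphic},\ \phi(0)=p,\ d\phi_0(a)=v\}$ for $p\in X$ and a tangent vector $v$ at $p$.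

\begin{theorem}\label{thm:inf}
$F_{T_*}(p;v)=F_T(p;v)$ for all $p\in T_*$ and $v\in B_*(\mathbb L)=T_pT_*$.
\end{theorem}

Section~\ref{sec:strategy} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:freeze} and shows the main idea for rectangles. Sections~\ref{sec:interp} and~\ref{sec:weighted} supply the two tools, interpolation across a strip and a weighted inequality. Sections~\ref{sec:freeze} and~\ref{sec:main} prove Theorems~\ref{thm:freeze} and~\ref{thm:main}, and Section~\ref{sec:inf}, which is independent of Sections~\ref{sec:interp}--\ref{sec:main}, proves Theorem~\ref{thm:inf}.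

Self-maps are always onto. We use these standard facts without further comment. The $K$-qc self-maps of $\hat{\mathbb C}$ taking three given distinct points to three given distinct points form a compact family for uniform convergence. A $K$-qc self-map of $\mathbb U$ extends to a homeomorphism of the closure, whose restriction to the boundary gives the boundary values, and then by reflection to a $K$-qc self-map of $\hat{\mathbb C}$. A homeomorphism that is qc off a line, with bounded dilatation, is qc. Quasiconformal maps preserve null sets.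

\section{The strategy}\label{sec:strategy}

\subsection{Disks in $T_*$}

\begin{lemma}\label{lem:disk}
Let $\mu\in M(\mathbb U)$ and $\tau\in L_*(\mathbb U)$ with $\|\tau\|_\infty\le1$, and put
\begin{equation}\label{eq:disk}
\Phi(\lambda)=\frac{\mu+\lambda\tau}{1+\bar\mu\lambda\tau},\qquad\lambda\in\Delta .
\end{equation}
Then $\Phi:\Delta\to M(\mathbb U)$ is holomorphic, $\Phi(0)=\mu$, $\Phi'(0)=(1-|\mu|^2)\tau$, and $\Phi(\lambda)-\mu\in L_*(\mathbb U)$ for all $\lambda$. If $\mu\in M_*(\mathbb U)$, then $\lambda\mapsto[\Phi(\lambda)]$ is a holomorphic map $\Delta\to T_*$. If $\nu\in M(\mathbb U)$ and $\sigma_{\mu,\nu}=k\tau$ with $0<k<1$, then $\Phi(k)=\nu$.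
\end{lemma}

\begin{proof}
We have
\[
\Phi(\lambda)-\mu=\frac{\lambda(1-|\mu|^2)\tau}{1+\bar\mu\lambda\tau}=\sum_{m\ge0}\lambda^{m+1}(1-|\mu|^2)\tau(-\bar\mu\tau)^m .
\]
The series converges in $L^\infty$ uniformly in $\lambda\in\Delta$, since $\|\bar\mu\tau\|_\infty\le\|\mu\|_\infty<1$. Its coefficients contain the factor $\tau$, so they lie in the closed subspace $L_*(\mathbb U)$. Hence $\Phi-\mu$ is holomorphic with values in $L_*(\mathbb U)$ and has derivative $(1-|\mu|^2)\tau$ at $0$. Pointwise,
\[
|\Phi(\lambda)|\le\frac{|\mu|+|\lambda\tau|}{1+|\mu||\lambda\tau|}\le\frac{\|\mu\|_\infty+|\lambda|}{1+\|\mu\|_\infty|\lambda|}<1 ,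
\]
so $\Phi(\lambda)\in M(\mathbb U)$. If $\mu\in M_*(\mathbb U)$, then $\Phi:\Delta\to M_*(\mathbb U)$ is holomorphic, and by Theorem~\ref{thm:structure} so is $\mathcal S\circ\Phi:\Delta\to\mathcal S(M_*(\mathbb U))$. Finally, with $\sigma=\sigma_{\mu,\nu}$,
\[
\mu+\sigma=\frac{\nu(1-|\mu|^2)}{1-\bar\mu\nu},\qquad 1+\bar\mu\sigma=\frac{1-|\mu|^2}{1-\bar\mu\nu},
\]
so $\Phi(k)=(\mu+\sigma)/(1+\bar\mu\sigma)=\nu$.
\end{proof}

\begin{proposition}\label{prop:upper}
If $\mu,\nu\in M_*(\mathbb U)$, then $\delta_{T_*}([\mu],[\nu])\le\frac12\log K(f^\nu\circ(f^\mu)^{-1})$.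
\end{proposition}

\begin{proof}
Let $\sigma=\sigma_{\mu,\nu}$ and $k=\|\sigma\|_\infty<1$. If $k=0$, then $\mu=\nu$ and both sides vanish. Otherwise put $\tau=\sigma/k$. Since
\begin{equation}\label{eq:sigma}
|\sigma|\le\frac{|\mu|+|\nu|}{1-\|\mu\|_\infty\|\nu\|_\infty},
\end{equation}
we have $\tau\in L_*(\mathbb U)$. By Lemma~\ref{lem:disk} there is a holomorphic disk in $T_*$ through $[\mu]$ at $\lambda=0$ and $[\nu]$ at $\lambda=k$, so $\delta_{T_*}([\mu],[\nu])\le\rho(0,k)=\frac12\log\frac{1+k}{1-k}$. By \eqref{eq:comp}, $\frac{1+k}{1-k}=K(f^\nu\circ(f^\mu)^{-1})$.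
\end{proof}

With \eqref{eq:lower}, Theorem~\ref{thm:main} is therefore reduced to the following. Fix $\mu\in M_*(\mathbb U)$ and let $\nu$ vary in its class, but \emph{within $M_*(\mathbb U)$}; show that $K(f^\nu\circ(f^\mu)^{-1})$ comes arbitrarily close to $K_0(\mu,\nu)$, which depends only on the classes. For $\mu,\nu\in M_*(\mathbb U)$ we have $K_b(\mu,\nu)=1$ by \eqref{eq:sigma}, and a coefficient that equals $\nu$ near $\mathbb R$ is again in $M_*(\mathbb U)$. So Theorem~\ref{thm:freeze} gives what is wanted.

\subsection{Windows: the case of a rectangle}\label{sec:rect}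

The natural attempt is to take an almost extremal map $g$ with the boundary values of $f^\nu\circ(f^\mu)^{-1}$, and to glue $g\circ f^\mu$, far from $\mathbb R$, to $f^\nu$, near $\mathbb R$. Between the two, on a strip $\{s<y<Cs\}$ (a \emph{window}), one has to interpolate, and the dilatation there is bounded only by some possibly large number $K'$. The position $s$ of the window is at our disposal, and we can place many disjoint windows. The point is that the mere existence of these maps, each bad in its own window, forces the existence of one map that is good everywhere. We show why when only four boundary points are prescribed, so that the domains can be taken to be rectangles and everything can be computed.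

Let $Q=(0,a)\times(0,1)$, $Q'=(0,Ka)\times(0,1)$ with $K>1$, and $E(\xi+i\eta)=K\xi+i\eta$. Let $G:\overline Q\to\overline{Q'}$ be a homeomorphism, qc on $Q$, taking each vertex $P$ to $E(P)$. The image of almost every horizontal segment is a rectifiable curve joining the vertical sides of $Q'$, so it has length at least $Ka$. Integrating over $\eta$ and using $|G_\xi|^2\le K_GJ_G$,
\[
Ka\le\int_Q|G_\xi|\le\Bigl(\int_QK_G\Bigr)^{1/2}\Bigl(\int_QJ_G\Bigr)^{1/2}\le\Bigl(\int_QK_G\Bigr)^{1/2}(Ka)^{1/2},
\]
that is,
\begin{equation}\label{eq:grotzsch}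
K\,|Q|\le\int_QK_G .
\end{equation}
This is Gr\"otzsch's inequality with the dilatation averaged instead of maximized. Now suppose that $W_1,\dots,W_N\subset Q$ are disjoint measurable sets and that for each $j$ there is a map $G_j$ as above with $K_{G_j}\le\mathbf K$ off $W_j$ and $K_{G_j}\le K'$ on $W_j$. Some $W_j$ has area at most $|Q|/N$, and \eqref{eq:grotzsch} for this $G_j$ gives
\[
K\le\mathbf K+K'/N .
\]
So the extremal map $E$ has dilatation at most $\mathbf K+K'/N$, although none of the $G_j$ need come near this bound. Nothing is assumed about the shape of the windows. It matters only that they are disjoint and that $K'$ does not depend on $N$.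

To use this for maps with prescribed boundary values on the whole line, we prescribe $n$ boundary points and $\infty$, replace the rectangle by the flat metric $|\varphi_n|$ of the corresponding Teichm\"uller map, and let $n\to\infty$. We need two things: interpolation across a window with $K'$ independent of its position (Lemma~\ref{lem:interp}), and the analogue of \eqref{eq:grotzsch} for Teichm\"uller maps (Lemma~\ref{lem:weighted}).

\section{Interpolation across a strip}\label{sec:interp}

\begin{lemma}\label{lem:interp}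
For each $K\ge1$ there are $C>1$ and $K_1\ge1$, depending only on $K$, such that the following holds. If $w$ is a $K$-qc self-map of $\mathbb U$ with $w|_{\mathbb R}=\mathrm{id}$ and $w(\infty)=\infty$, then for each $s>0$ there is a $K_1$-qc self-map $\psi_s$ of $\mathbb U$ with $\psi_s=\mathrm{id}$ on $\{0<y\le s\}$ and $\psi_s=w$ on $\{y\ge Cs\}$.
\end{lemma}

The hypothesis $w|_{\mathbb R}=\mathrm{id}$ cannot be dropped: the maps $\psi_s$ fix $\mathbb R$ pointwise, and a limit of $\psi_s$ as $s\to0$ is a qc map equal to $w$ on $\mathbb U$ and to $\mathrm{id}$ on $\mathbb R$.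

The hypothesis implies that $w$ moves points by a bounded hyperbolic distance. This is not enough to interpolate directly, for instance by convex combinations, because $w$ need not be differentiable or close to the identity. We proceed as follows. After scaling, $s=1$. The domain $\Omega$ between $\{y=1\}$ and $w(\{y=C\})$ is mapped conformally onto a straight strip. There the problem becomes the extension of boundary values that are the identity on one side and a homeomorphism $\beta$ of $\mathbb R$ on the other. We show that $\beta$ is quasisymmetric and at bounded distance from the identity. Then its Beurling--Ahlfors extension can be cut off to the identity at a large height.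

\begin{proof}
If $w$ satisfies the hypothesis, so does $z\mapsto w(sz)/s$. If $\psi$ solves the problem for this map and for $s=1$, then $\psi_s(z)=s\psi(z/s)$ solves it for $w$ and $s$. So let $s=1$. All constants below depend only on $K$, and $B(z,r)$ denotes the open disk of center $z$ and radius $r$.

\medskip
\noindent\textbf{Step 1: displacement.} The family of all $w$ as in the lemma, extended by reflection, is compact, so the values $w(i)$ lie in a compact subset of $\mathbb U$. The family is invariant under conjugation by the maps $z\mapsto yz+x$ with $y>0$, $x\in\mathbb R$. Hence there is $\Lambda\ge2$ with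
\begin{equation}\label{eq:displ}
y/\Lambda\le\operatorname{Im}w(x+iy)\le\Lambda y,\qquad|\operatorname{Re}w(x+iy)-x|\le\Lambda y .
\end{equation}
Put
\[
C=4\Lambda^3,\quad\gamma=w(\{y=C\}),\quad\mathbb U_1=\{y>1\},\quad\Omega=\mathbb U_1\setminus w(\{y\ge C\}).
\]
By \eqref{eq:displ}, $\gamma\subset\{4\Lambda^2\le y\le\Lambda C\}$, $\{y>\Lambda C\}\subset w(\{y>C\})$,
\begin{equation}\label{eq:omega}
\{1<y<4\Lambda^2\}\subset\Omega\subset\{1<y\le\Lambda C\},
\end{equation}
and $\operatorname{Re}w(x+iC)\to\pm\infty$ as $x\to\pm\infty$.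

\medskip
\noindent\textbf{Step 2: the shape of $\Omega$.} For $a\in\mathbb R$ let $v_a$ be the open vertical segment from $a+i$ up to the first point $p_a=w(x_a+iC)$ of $\gamma$ above it; this point exists because $\{y>\Lambda C\}\subset w(\{y>C\})$. The segment starts in $\Omega$ and can enter $w(\{y\ge C\})$ only through $\gamma$, so $v_a\subset\Omega$. It has length at most $\Lambda C$, and $|x_a-a|\le\Lambda C$ by \eqref{eq:displ}. Fix $a$, and let $\gamma_L,\gamma_R$ be the images under $w$ of $\{x+iC:x<x_a\}$ and $\{x+iC:x>x_a\}$ (Figure~\ref{fig:omega}).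

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-4.8,0)--(4.8,0);
\draw[thick] plot[smooth] coordinates {(-4.8,2.1) (-3.2,2.4) (-1.5,1.9) (0,1.8) (0.9,2.2) (0.6,2.75) (-0.6,2.9) (-0.9,3.4) (0,3.8) (1.6,3.4) (3.2,2.7) (4.8,3.0)};
\draw[dashed] (0,0)--(0,1.8);
\fill (0,0) circle (1.6pt);
\fill (0,1.8) circle (1.6pt);
\node[below] at (0,0) {$a+i$};
\node[below left] at (0,1.8) {$p_a$};
\node[right] at (0,0.9) {$v_a$};
\node at (-2.6,1.0) {$G_L$};
\node at (2.6,1.3) {$G_R$};
\node at (-2.7,3.4) {$G_U=w(\{y>C\})$};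
\node[below] at (-4.2,2.2) {$\gamma_L$};
\node[above] at (4.2,2.9) {$\gamma_R$};
\node[below] at (4.0,0) {$\{y=1\}$};
\end{tikzpicture}
\caption{The domain $\Omega$ between the line $\{y=1\}$ and the curve $\gamma=w(\{y=C\})$. The vertical segment $v_a$ ends at its first point $p_a$ on $\gamma$. It cuts $\Omega$ into two Jordan domains $G_L$ and $G_R$, each with $\infty$ on its boundary.}\label{fig:omega}
\end{figure}

Recall that a crosscut of a Jordan domain $G\subset\hat{\mathbb C}$ (an open arc in $G$ whose ends are distinct points of $\partial G$) divides $G$ into exactly two domains; both are Jordan domains, bounded by the closed crosscut and one of the two arcs of $\partial G$. The arc $v_a\cup\{p_a\}\cup\gamma_R$ is a crosscut of $\mathbb U_1$ from $a+i$ to $\infty$. It divides $\mathbb U_1$ into Jordan domains $G_R$, whose boundary contains $\{x+i:x\ge a\}$, and $G'$, whose boundary contains $\{x+i:x\le a\}$. The connected set $\gamma_L$ misses the crosscut. It contains points of real part smaller than $\min\{a,x_a-\Lambda C\}$, hence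 by \eqref{eq:displ} smaller than every real part on the crosscut; from such a point a vertical segment descends to a point of $\{x+i:x<a\}$ without meeting the crosscut. So $\gamma_L\subset G'$. Now $\gamma_L$ is a crosscut of $G'$ from $p_a$ to $\infty$, and it divides $G'$ into Jordan domains $G_L$, with boundary $\{x+i:x\le a\}\cup v_a\cup\{p_a\}\cup\gamma_L\cup\{\infty\}$, and $G_U$, with boundary $\gamma\cup\{\infty\}$. So $G_U$ is one of the two components of $\hat{\mathbb C}\setminus(\gamma\cup\{\infty\})$. One of these is $w(\{y>C\})$ and the other contains $\{y\le1\}$. As $G_U\subset\mathbb U_1$, we get $G_U=w(\{y>C\})$, and therefore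
\[
\Omega=G_L\cup v_a\cup G_R .
\]
In particular $\Omega$ is connected. Its complement in $\hat{\mathbb C}$ is the union of the connected sets $\{y\le1\}\cup\{\infty\}$ and $w(\{y\ge C\})\cup\{\infty\}$, so it is connected, and $\Omega$ is simply connected.

\medskip
\noindent\textbf{Step 3: the conformal map onto a strip.} Let $r:\Delta\to\Omega$ be a Riemann map. The segment $v_a$ is a crosscut of $\Omega$ with distinct ends, so $r^{-1}(v_a)$ is a crosscut of $\Delta$ with two distinct endpoints \cite[Prop.~2.14]{Pommerenke}. It cuts $\Delta$ into the Jordan domains $r^{-1}(G_L)$ and $r^{-1}(G_R)$. By Carath\'eodory's theorem, $r$ extends to homeomorphisms of their closures onto $\overline{G_L}$ and $\overline{G_R}$ (closures in $\hat{\mathbb C}$). The two extensions agree on the closed crosscut, and in $\mathbb C$ the sets $\overline{G_L}$ and $\overline{G_R}$ meet only in $\overline{v_a}$. Each of $\overline{G_L}$, $\overline{G_R}$ contains $\infty$ once, at a boundary point not on $\overline{v_a}$. So there are distinct points $e_L,e_R\in\partial\Delta$,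 one on each side, such that $r$ extends to a homeomorphism of $\overline\Delta\setminus\{e_L,e_R\}$ onto $\Omega\cup\{y=1\}\cup\gamma$, and $r\to\infty$ at $e_L$ and at $e_R$.

Map $\Delta$ conformally onto $\Sigma=\{0<\operatorname{Im}\zeta<1\}$ with $e_L\mapsto-\infty$, $e_R\mapsto+\infty$. We obtain a conformal map $c:\Omega\to\Sigma$ that extends to a homeomorphism of $\Omega\cup\{y=1\}\cup\gamma$ onto $\overline\Sigma$. It takes $\{y=1\}$ to one boundary line and $\gamma$ to the other, both traversed from $-\infty$ to $+\infty$. Since $\Omega$ lies to the left of $\{y=1\}$ traversed rightwards, $\{y=1\}$ goes to $\{\operatorname{Im}\zeta=0\}$. Write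
\[
c(x+i)=b_0(x),\qquad c(w(x+iC))=b_1(x)+i ,
\]
where $b_0,b_1$ are increasing homeomorphisms of $\mathbb R$.

\medskip
\noindent\textbf{Step 4: $b_0$ is bi-Lipschitz.} By reflection in $\{y=1\}$, $c$ extends to a conformal bijection $\tilde c:\tilde\Omega\to\{|\operatorname{Im}\zeta|<1\}$. By \eqref{eq:omega}, $B(x+i,1)\subset\tilde\Omega\subset\{|y-1|<\Lambda C\}$. The Koebe $\frac14$-theorem for $\tilde c$ on $B(x+i,1)$ shows that the image contains $B(b_0(x),b_0'(x)/4)$, so $b_0'\le4$. Applied to $\tilde c^{-1}$ on $B(b_0(x),1)$, it gives $1/b_0'\le4\Lambda C$. With $A=4\Lambda C\ge4$ we have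
\begin{equation}\label{eq:b0}
1/A\le b_0'\le4 .
\end{equation}

\medskip
\noindent\textbf{Step 5: $|b_1-b_0|\le A_1:=2A+1$.} This is a length--area argument with the segments $v_a$, which join the line $\{y=1\}$ to $\gamma$ and for which $|x_a-a|$ is bounded. Fix $x$, and let $a\in I=(x+\Lambda C,x+2\Lambda C)$. Then $x_a\ge a-\Lambda C>x$. So $c(v_a)$ ends at real part $b_1(x_a)\ge b_1(x)$, while it starts at $b_0(a)\le b_0(x)+8\Lambda C=:m$, where $8\Lambda C=2A$. Suppose that $\ell=b_1(x)-m>0$, and let $Z=c^{-1}(\{\zeta\in\Sigma:m\le\operatorname{Re}\zeta\le m+\ell\})$. Then $\ell\le\int_{v_a}1_Z|c'|\,dy$ for each $a\in I$. The function $a\mapsto\operatorname{Im}p_a$ is lower semicontinuous because $\gamma$ is closed, so $\bigcup_{a\in I}v_a$ is open; its area is at most $|I|\Lambda C$. Moreover $\int_Z|c'|^2$ is the area $\ell$ of $c(Z)$. Integrating over $I$ and using the Cauchy--Schwarz inequality and $|I|=\Lambda C$,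
\[
\ell|I|\le(|I|\Lambda C)^{1/2}\ell^{1/2}=|I|\ell^{1/2},
\]
so $\ell\le1$. Hence $b_1(x)-b_0(x)\le2A+1$.

For the other inequality take $a\in(x-2\Lambda C,x-\Lambda C)$. Then $x_a\le a+\Lambda C<x$, so $c(v_a)$ ends at real part at most $b_1(x)$ and starts at $b_0(a)\ge b_0(x)-2A$. If $\ell=b_0(x)-2A-b_1(x)>0$, the same computation, with the part $\{b_1(x)\le\operatorname{Re}\zeta\le b_1(x)+\ell\}$ of $\Sigma$, gives $\ell\le1$.

\medskip
\noindent\textbf{Step 6: $\beta=b_1\circ b_0^{-1}$ is quasisymmetric with a constant depending only on $K$, and $|\beta-\mathrm{id}|\le A_1$.} The second claim is Step 5. For the first, consider the quotient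
\[
q(x,t)=\frac{\beta(x+t)-\beta(x)}{\beta(x)-\beta(x-t)} .
\]

\emph{Small $t$.} By \eqref{eq:displ}, $w$ maps $\{2\Lambda<y<C\}$ into $\Omega$. Hence $c\circ w$ extends by reflection, across $\{y=C\}$ and $\{\operatorname{Im}\zeta=1\}$, to a $K$-qc embedding of $\{|y-C|<r_0\}$, where $r_0=C-2\Lambda$. A $K$-qc embedding of a disk $B(z,r_0)$ is $\eta_K$-quasisymmetric on $B(z,r_0/2)$ \cite[Thm~11.14]{Heinonen}: if $|z_1-z_2|\le\lambda|z_1-z_3|$, then the distance of the images of $z_1,z_2$ is at most $\eta_K(\lambda)$ times that of the images of $z_1,z_3$. Taking $z=u+iC$, we see that $b_1$ is $\eta_K$-quasisymmetric on $(u-r_0/2,u+r_0/2)$ for each $u\in\mathbb R$. Let $x=b_0(u)$ and $b_0^{-1}(x\pm t)=u\pm s_\pm$. By \eqref{eq:b0}, $s_\pm\in[t/4,At]$. So for $t\le t_1:=r_0/(4A)$ we get $q(x,t)\in[M_1^{-1},M_1]$ with $M_1=\max(1,\eta_K(4A))$.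

\emph{Large $t$.} If $t\ge4A_1$, the numerator and the denominator lie in $[t-2A_1,t+2A_1]$, so $q(x,t)\in[\frac13,3]$.

\emph{Intermediate $t$.} Let $t_1\le t\le4A_1$. Then $\beta(x+t)-\beta(x)\le t+2A_1\le6A_1$ and $\beta(x+t)-\beta(x)\ge\delta_0:=\beta(x+t_1)-\beta(x)$. By the bound for $t=t_1$, $\beta(x+(j+1)t_1)-\beta(x+jt_1)\le M_1^j\delta_0$. With $n=\lceil4A_1/t_1\rceil$, summing over $0\le j<n$ gives
\[
nM_1^n\delta_0\ge\beta(x+nt_1)-\beta(x)\ge nt_1-2A_1\ge2A_1 .
\]
So the numerator of $q(x,t)$ lies in $[2A_1/(nM_1^n),6A_1]$. The same argument with steps to the left applies to the denominator, and $q(x,t)\in[(3nM_1^n)^{-1},3nM_1^n]$.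

\medskip
\noindent\textbf{Step 7: a qc homeomorphism $\Phi$ of $\overline\Sigma$ with $\Phi=\mathrm{id}$ on $\mathbb R$, $\Phi(x+i)=\beta(x)+i$ and $K(\Phi)$ bounded in terms of $K$.} On $\{y\ge0\}$ let $\mathcal B=(u,v)$,
\[
u=\tfrac12\int_0^1[\beta(x+ry)+\beta(x-ry)]\,dr,\qquad v=\int_0^1[\beta(x+ry)-\beta(x-ry)]\,dr .
\]
By the theorem of Beurling and Ahlfors, $\mathcal B$ is a qc homeomorphism of the closed half-plane, $C^1$ inside, with boundary values $\beta$, and $K(\mathcal B)$ is bounded in terms of the quasisymmetry constant of $\beta$. (A different constant factor in $v$ only composes $\mathcal B$ with an affine map.) Write $\beta=\mathrm{id}+\alpha$, $|\alpha|\le A_1$. The formulas are linear in $\beta$ and give the identity for $\beta=\mathrm{id}$. So $\mathcal B-\mathrm{id}=(u_\alpha,v_\alpha)$ with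
\[
u_\alpha=\frac1{2y}\int_{x-y}^{x+y}\alpha,\qquad v_\alpha=\frac1y\Bigl(\int_x^{x+y}\alpha-\int_{x-y}^x\alpha\Bigr).
\]
Hence $|u_\alpha|\le A_1$, $|v_\alpha|\le2A_1$ and $|\mathcal B-\mathrm{id}|\le3A_1$. Moreover
\begin{align*}
\partial_xu_\alpha&=\frac{\alpha(x+y)-\alpha(x-y)}{2y},&\partial_yu_\alpha&=-\frac{u_\alpha}y+\frac{\alpha(x+y)+\alpha(x-y)}{2y},\\
\partial_xv_\alpha&=\frac{\alpha(x+y)-2\alpha(x)+\alpha(x-y)}{y},&\partial_yv_\alpha&=-\frac{v_\alpha}y+\frac{\alpha(x+y)-\alpha(x-y)}{y}.
\end{align*}
These are bounded by $1,2,4,4$ times $A_1/y$, so $\|D(\mathcal B-\mathrm{id})\|\le\sqrt{37}\,A_1/y\le7A_1/y$. Thus $D\mathcal B$ is close to the identity matrix at large height, and $\mathcal B$ can be cut off there. Let $y_0=20A_1$, let $\chi(y)$ be $1$ for $y\le y_0$, $0$ for $y\ge2y_0$ and linear between, and put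
\[
\Phi_1=\mathrm{id}+\chi\cdot(\mathcal B-\mathrm{id}).
\]
On the convex set $\{y\ge y_0\}$ the map $\Phi_1-\mathrm{id}$ is Lipschitz with constant at most $7A_1/y_0+3A_1/y_0=\frac12$. So $\Phi_1$ is there bi-Lipschitz with constants $\frac12,\frac32$, hence injective and proper, and it preserves orientation. It is $3$-qc in $\{y>y_0\}$.

\emph{$\Phi_1$ is a homeomorphism of $\{y\ge0\}$.} Extend $\mathcal B$ to a homeomorphism of $\mathbb C$ by reflection, and let $\Gamma=\mathcal B(\{y=y_0\})$. The components of $\mathbb C\setminus\Gamma$ are $\mathcal B(\{y<y_0\})\subset\{y\le y_0+3A_1\}$ and $\mathcal B(\{y>y_0\})$. Since $\Phi_1=\mathcal B$ on $\{y=y_0\}$ and $\Phi_1$ is injective and proper on $\{y\ge y_0\}$, the set $\Phi_1(\{y>y_0\})$ is disjoint from $\Gamma$, connected, open, and closed in $\mathbb C\setminus\Gamma$. So it is a component of $\mathbb C\setminus\Gamma$. It contains all points with $y\ge2y_0$, where $\Phi_1=\mathrm{id}$, and $2y_0>y_0+3A_1$, so it equals $\mathcal B(\{y>y_0\})$. As $\Phi_1=\mathcal B$ on $\{0\le y\le y_0\}$,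 $\Phi_1$ is a bijection of $\{y\ge0\}$. It is continuous and proper, so it is a homeomorphism, qc off a line and so qc, equal to $\beta$ on $\{y=0\}$ and to $\mathrm{id}$ on $\{y\ge2y_0\}$. It maps $\{0\le y\le2y_0\}$ onto itself. Conjugating this restriction by the affine map $(x,y)\mapsto(x,1-y/2y_0)$, which multiplies the dilatation by at most $(2y_0)^2$, gives $\Phi$.

\medskip
\noindent\textbf{Step 8: conclusion.} On $\{1\le y\le C\}$ put
\[
\psi=c^{-1}\circ\Phi\circ\Pi,\qquad \Pi(x+iy)=b_0(x)+i\,\frac{y-1}{C-1} .
\]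
By \eqref{eq:b0} and Step 7, $\psi$ is qc with dilatation bounded in terms of $K$. It maps $\{1\le y\le C\}$ onto $\Omega\cup\{y=1\}\cup\gamma$, and $\psi(x+i)=c^{-1}(b_0(x))=x+i$, $\psi(x+iC)=c^{-1}(\beta(b_0(x))+i)=c^{-1}(b_1(x)+i)=w(x+iC)$. Put $\psi=\mathrm{id}$ on $\{0<y\le1\}$ and $\psi=w$ on $\{y\ge C\}$. Since $\mathbb U$ is the disjoint union of $\{0<y\le1\}$, $\Omega$ and $w(\{y\ge C\})$, this defines a homeomorphism of $\mathbb U$. It is qc off two lines, with dilatation bounded in terms of $K$, hence qc with the same bound.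
\end{proof}

\section{A weighted inequality for Teichm\"uller maps}\label{sec:weighted}

We now generalize \eqref{eq:grotzsch}. Let $X\subset\hat{\mathbb C}$ be finite. A \emph{Teichm\"uller map} $E:(\hat{\mathbb C},X)\to(\hat{\mathbb C},X')$ is a qc map of $\hat{\mathbb C}$ with $E(X)=X'$ and complex dilatation $k\bar\varphi/|\varphi|$, where $0<k<1$ and $\varphi\not\equiv0$ is an integrable holomorphic quadratic differential on $\hat{\mathbb C}\setminus X$. There is then a terminal differential $\psi$ of the same kind on $\hat{\mathbb C}\setminus X'$: away from zeros there are natural coordinates $\zeta=\xi+i\eta$ of $\varphi$ (with $\varphi=d\zeta^2$) and $\zeta'=u+iv$ of $\psi$ in which $E$ is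
\begin{equation}\label{eq:natural}
u=K\xi,\quad v=\eta,\qquad K=K(E)=\frac{1+k}{1-k} .
\end{equation}
In particular $\int|\psi|=K\int|\varphi|$. So $E$ is locally the affine map of Section~\ref{sec:rect}, and $|\varphi|$ is the area in the domain.

\begin{lemma}\label{lem:weighted}
Let $|X|\ge4$ and let $E:(\hat{\mathbb C},X)\to(\hat{\mathbb C},X')$ be a Teichm\"uller map as above. If a qc map $G$ of $\hat{\mathbb C}$ is homotopic to $E$ rel $X$, then
\[
K(E)\int|\varphi|\le\int K_G|\varphi| .
\]
\end{lemma}

\begin{proof}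
For rectangles we used that horizontal segments cannot be shortened. The substitute is the Reich--Strebel main inequality (see \cite{GardinerLakic}): if a qc map $g$ with complex dilatation $\kappa$ is homotopic to the identity rel $X'$, then
\[
\int|\theta|\le\int|\theta|\,\frac{\bigl|1-\kappa\,\theta/|\theta|\bigr|^2}{1-|\kappa|^2}
\]
for every integrable holomorphic quadratic differential $\theta$ on $\hat{\mathbb C}\setminus X'$. We apply it with $g=G\circ E^{-1}$ and $\theta=-\psi$:
\[
\int|\psi|\le\int|\psi|\,\frac{\bigl|1+\kappa\,\psi/|\psi|\bigr|^2}{1-|\kappa|^2} .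
\]
In the coordinate $\zeta'$ we have $\psi/|\psi|=1$ and $\kappa=g_{\bar\zeta'}/g_{\zeta'}$, so the fraction is
\[
\frac{|g_{\zeta'}+g_{\bar\zeta'}|^2}{|g_{\zeta'}|^2-|g_{\bar\zeta'}|^2}=\frac{|g_u|^2}{J_g} .
\]
By \eqref{eq:natural} and $G=g\circ E$, $g_u=G_\xi/K$ and $J_g=J_G/K$ at corresponding points, and $|G_\xi|^2\le K_GJ_G$. So the fraction is at most $K_G\circ E^{-1}/K$. Since $E$ multiplies the area $|\varphi|$ by $K$,
\[
K\int|\varphi|=\int|\psi|\le\int\frac{K_G\circ E^{-1}}K\,|\psi|=\int K_G|\varphi| .\qedhere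
\]
\end{proof}

\section{Freezing a map near the boundary: proof of Theorem~\ref{thm:freeze}}\label{sec:freeze}

\subsection{Lower bound}
Let $\nu'\sim\nu$, with $\nu'=\nu$ a.e.\ on $\{0<\operatorname{Im}z<t\}$. The map $f^{\nu'}\circ(f^\mu)^{-1}$ has the boundary values that occur in the definition of $d([\mu],[\nu])$, so its dilatation is at least $K_0(\mu,\nu)$. On strips thinner than $t$ we have $\sigma_{\mu,\nu'}=\sigma_{\mu,\nu}$, so by \eqref{eq:comp} its dilatation is at least $K_b(\mu,\nu)$.

\subsection{Upper bound: the glued maps}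
Let $0<\varepsilon<1$, $K_0=K_0(\mu,\nu)$, $K_b=K_b(\mu,\nu)$, $\mathbf K=\max\{K_0,K_b\}$, $f=f^\mu$ and $f_1=f^\nu$. Choose a qc self-map $g$ of $\mathbb U$ with boundary values $f_1\circ f^{-1}$ and $K(g)\le K_0+\varepsilon$. Then $g\circ f=f_1$ on $\mathbb R$, so
\[
w=f_1^{-1}\circ g\circ f
\]
is a qc self-map of $\mathbb U$ with $w|_{\mathbb R}=\mathrm{id}$ and $w(\infty)=\infty$. Let $C,K_1$ be the constants of Lemma~\ref{lem:interp} for $K(w)$, and put $F_s=f_1\circ\psi_s$. Since $f_1\circ w=g\circ f$,
\[
F_s=f_1\ \text{ on }\{0<y\le s\},\qquad F_s=g\circ f\ \text{ on }\{y\ge Cs\},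
\]
and $K(F_s\circ f^{-1})\le K':=K(f_1)K_1K(f)$, \emph{independently of $s$}.

By the definition of $K_b$ there is $t_0>0$ such that the pointwise dilatation of $f_1\circ f^{-1}$ at $f(z)$ is at most $K_b+\varepsilon$ for a.e.\ $z$ with $0<\operatorname{Im}z<t_0$. Now that $K'$ is fixed, choose an integer $N\ge K'/\varepsilon$, and put
\[
s_j=t_0C^{-j},\qquad W_j=\{s_j<y<Cs_j\},\qquad j=1,\dots,N.
\]
The windows $W_j$ are disjoint because $Cs_j=s_{j-1}$ (with $s_0=t_0$). Let
\[
t=s_N,\qquad D=\{y>t\},\qquad D_1=f(D),\qquad D_2=f_1(D) .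
\]
These are Jordan domains of $\hat{\mathbb C}$ with $\infty$ on the boundary. We freeze $f_1$ on $\{0<y\le t\}$ and work on $D$. Since $F_{s_j}=f_1$ on $\{0<y\le t\}$, the map $G_j=F_{s_j}\circ f^{-1}$ takes $D_1$ onto $D_2$ and equals $f_1\circ f^{-1}$ on $\partial D_1$. Moreover
\begin{equation}\label{eq:Gj}
K_{G_j}\le\mathbf K+\varepsilon\ \text{ a.e. on }D_1\setminus f(W_j),\qquad K_{G_j}\le K'\ \text{ a.e. on }f(W_j).
\end{equation}
Indeed, $G_j=f_1\circ f^{-1}$ on $f(\{t<y\le s_j\})$, where $s_j<t_0$, and $G_j=g$ on $f(\{y\ge Cs_j\})$.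

\subsection{Upper bound: averaging over the windows}
We have $N$ maps $D_1\to D_2$ with the same boundary values, each bad in its own window. As for rectangles, they show that the optimal map is good. An extremal map for boundary values on all of $\partial D_1$ need not come with a quadratic differential, so we pass through finitely many boundary points.

\begin{lemma}\label{lem:claim}
There is a qc map $G$ of $D_1$ onto $D_2$ with boundary values $f_1\circ f^{-1}$ on $\partial D_1$ and $K(G)\le\mathbf K+2\varepsilon$.
\end{lemma}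

\begin{proof}
Let $R_i:D_i\to\mathbb U$ be Riemann maps with $R_i(\infty)=\infty$; they extend to homeomorphisms of the closures in $\hat{\mathbb C}$. The maps $\tilde G_j=R_2G_jR_1^{-1}$ of $\mathbb U$ all have the same boundary values, an increasing homeomorphism $H:\mathbb R\to\mathbb R$. Let $\hat G_j$ be the extension of $\tilde G_j$ to $\hat{\mathbb C}$ by the reflection $J(z)=\bar z$.

Let $a_1,a_2,\dots$ be distinct and dense in $\mathbb R$. For $n\ge3$ put $X_n=\{a_1,\dots,a_n,\infty\}$ and $X_n'=\{H(a_1),\dots,H(a_n),\infty\}$. By Alexander's trick, a homeomorphism of the closure of $\mathbb U$ in $\hat{\mathbb C}$ that is the identity on $\hat{\mathbb R}$ is isotopic to the identity rel $\hat{\mathbb R}$. Applied to $\tilde G_1^{-1}\circ\tilde G_j$, this shows that all $\hat G_j$ lie in one homotopy class rel $X_n$. By Teichm\"uller's theorem this class contains a unique map $E_n$ of minimal dilatation, and $E_n$ is either conformal or a Teichm\"uller map with dilatation $k_n\bar\varphi_n/|\varphi_n|$, where $\varphi_n$ is as in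 Section~\ref{sec:weighted} for $X=X_n$.

\emph{$E_n$ maps $\mathbb U$ onto $\mathbb U$.} Since $J\hat G_jJ=\hat G_j$ and $J$ fixes $X_n$ and $X_n'$ pointwise, conjugation by $J$ preserves the class, and it preserves dilatations. By uniqueness $JE_nJ=E_n$, so $E_n$ preserves $\hat{\mathbb R}$, the fixed set of $J$. It takes $a_1,a_2,\infty$ to $H(a_1),H(a_2),\infty$ and $H$ is increasing, so $E_n$ preserves the orientation of $\hat{\mathbb R}$. As it preserves the orientation of $\hat{\mathbb C}$, it maps $\mathbb U$ onto $\mathbb U$.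

\emph{$K(E_n)\le\mathbf K+2\varepsilon$.} This is clear if $E_n$ is conformal. Otherwise let $V_j=R_1(f(W_j))\cup JR_1(f(W_j))$ for $1\le j\le N$. These sets are disjoint, so there is $j=j(n)$ with $\int_{V_j}|\varphi_n|\le\frac1N\int|\varphi_n|$. By \eqref{eq:Gj}, $K_{\hat G_j}\le\mathbf K+\varepsilon$ a.e.\ off $V_j$ and $K_{\hat G_j}\le K'$ a.e.\ on $V_j$. Lemma~\ref{lem:weighted} with $G=\hat G_j$ gives
\[
K(E_n)\int|\varphi_n|\le(\mathbf K+\varepsilon)\int|\varphi_n|+K'\int_{V_j}|\varphi_n|\le(\mathbf K+2\varepsilon)\int|\varphi_n| ,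
\]
because $K'/N\le\varepsilon$. The window $j(n)$ may change with $n$, but this does not matter: $\hat G_{j(n)}$ serves only to bound $K(E_n)$.

\emph{Limit.} All $E_n$ are $(\mathbf K+2\varepsilon)$-qc and take $a_1,a_2,\infty$ to $H(a_1),H(a_2),\infty$. A subsequence converges uniformly on $\hat{\mathbb C}$ to a $(\mathbf K+2\varepsilon)$-qc map $\tilde E$, which maps $\mathbb U$ onto $\mathbb U$ and satisfies $\tilde E(a_i)=H(a_i)$ for all $i$. By density, $\tilde E=H$ on $\mathbb R$. Put $G=R_2^{-1}\tilde ER_1$.
\end{proof}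

\subsection{Upper bound: conclusion}
With $G$ from Lemma~\ref{lem:claim}, define
\[
P=f_1\ \text{ on }\{0<y\le t\},\qquad P=G\circ f\ \text{ on }\{y>t\} .
\]
This is a homeomorphism of $\mathbb U$, qc off a line, hence qc, and $P=f^\nu$ on $\mathbb R$. So $P=f^{\nu'}$ with $\nu'\sim\nu$ and $\nu'=\nu$ on $\{0<y<t\}$. The pointwise dilatation of $P\circ f^{-1}$ is at most $K_b+\varepsilon$ a.e.\ on $f(\{0<y<t\})$, since $t<t_0$, and at most $\mathbf K+2\varepsilon$ a.e.\ on $f(\{y>t\})$. Hence $K(f^{\nu'}\circ(f^\mu)^{-1})\le\mathbf K+2\varepsilon$. Since $\varepsilon$ is arbitrary, Theorem~\ref{thm:freeze} is proved. \qed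

\section{Proof of Theorem~\ref{thm:main}, and two remarks}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p=[\mu]$, $q=[\nu]$ with $\mu,\nu\in M_*(\mathbb U)$. By \eqref{eq:sigma}, $\sigma_{\mu,\nu}\in L_*(\mathbb U)$, so $K_b(\mu,\nu)=1\le K_0(\mu,\nu)$. By Theorem~\ref{thm:freeze}, for each $\varepsilon>0$ there is $\nu'\sim\nu$ with $\nu'=\nu$ on a strip along $\mathbb R$ and $K(f^{\nu'}\circ(f^\mu)^{-1})\le K_0(\mu,\nu)+\varepsilon$. Because $\nu'=\nu$ near $\mathbb R$, we have $\nu'\in M_*(\mathbb U)$. Proposition~\ref{prop:upper} for $\mu$ and $\nu'$ gives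
\[
\delta_{T_*}(p,q)\le\tfrac12\log(K_0(\mu,\nu)+\varepsilon).
\]
Letting $\varepsilon\to0$ we obtain $\delta_{T_*}(p,q)\le\frac12\log K_0(\mu,\nu)=d(p,q)$. With \eqref{eq:lower}, $d=k_{T_*}=\delta_{T_*}$ on $T_*$.
\end{proof}

\begin{remark}[The infimum need not be attained]\label{rem:sharp}
Let $\nu\in M_0(\mathbb U)$ with $[\nu]\ne[0]$. The boundary dilatation of the class $[\nu]$, that is, the infimum of $\operatorname{ess\,sup}_{\mathbb U\setminus Q}K_{f^{\nu'}}$ over all $\nu'\sim\nu$ and compact $Q\subset\mathbb U$, is $1<K_0(0,\nu)$. By Strebel's frame mapping theorem the class contains a unique extremal coefficient, and it has constant modulus $k_0>0$ a.e. So the extremal coefficient is not in $M_*(\mathbb U)$. For $\mu=0$ the infimum in Theorem~\ref{thm:freeze} is $K_0(0,\nu)$, since $K_b(0,\nu)=1$. A $\nu'$ attaining it would be this extremal coefficient and would equal $\nu$ on a strip along $\mathbb R$, which is impossible because $\nu\in M_0(\mathbb U)\subset M_*(\mathbb U)$. Hence the infimum is in general not attained, even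 for $\mu=0$ and $\nu\in M_*(\mathbb U)$.
\end{remark}

\begin{remark}[Cosets of $L_*$]
Let $\mu,\nu\in M(\mathbb U)$ be arbitrary with $\nu-\mu\in L_*(\mathbb U)$ and $[\mu]\ne[\nu]$. Since $|\sigma_{\mu,\nu}|\le|\nu-\mu|/(1-\|\mu\|_\infty\|\nu\|_\infty)$, again $K_b(\mu,\nu)=1$. For $\varepsilon>0$, Theorem~\ref{thm:freeze} yields $\nu'\sim\nu$, equal to $\nu$ near $\mathbb R$, with $\frac12\log K(f^{\nu'}\circ(f^\mu)^{-1})\le d([\mu],[\nu])+\varepsilon$. Put $k=\|\sigma_{\mu,\nu'}\|_\infty$. It is positive because $\nu'\ne\mu$. Lemma~\ref{lem:disk} with $\tau=\sigma_{\mu,\nu'}/k\in L_*(\mathbb U)$ gives a holomorphic disk $\Phi:\Delta\to M(\mathbb U)\cap(\mu+L_*(\mathbb U))$ with $[\Phi(0)]=[\mu]$, $[\Phi(k)]=[\nu]$ and $\rho(0,k)\le d([\mu],[\nu])+\varepsilon$.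
\end{remark}

\section{The infinitesimal metric: proof of Theorem~\ref{thm:inf}}\label{sec:inf}

The inclusion $T_*\to T$ is holomorphic, so $F_{T_*}\ge F_T$. For the converse we have, as before, two objects: a tangent representative $\kappa$ of $v$ that is small near $\mathbb R$, and a representative $\kappa'$ of almost minimal norm. After translation to the base point $[0]$, their difference is infinitesimally trivial, and it is the $\bar\partial$-derivative of a function $V$ of size $O(y)$. We join $\kappa$ and $\kappa'$ by cutting $V$ off with a logarithmic cut-off, whose gradient is small in the hyperbolic metric. This plays the role of the many windows; in Section~\ref{sec:freeze} the windows fill $\{t<y<t_0\}$ up to finitely many lines, and their number $N$ is proportional to $\log(t_0/t)$.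

The case $v=0$ is trivial. Let $p\in T_*$, $v\ne0$ and $\varepsilon>0$, and let $A(\mathbb U)$ be the space of integrable holomorphic functions on $\mathbb U$.

\subsection{Two representatives of $v$}
Take a local holomorphic section of $\mathcal S$ as in Theorem~\ref{thm:structure}, near the point of $\mathcal S(M_*(\mathbb U))$ that corresponds to $p$. Its value at this point is some $\mu\in M_*(\mathbb U)$ with $[\mu]=p$, and its derivative there takes $v$ to some $\kappa\in L_*(\mathbb U)$ with $d\mathcal S_\mu(\kappa)=v$.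

Take a holomorphic $\phi:\Delta\to T$ with $\phi(0)=p$, $d\phi_0(a)=v$ and $|a|<F_T(p;v)+\varepsilon$. By the lifting theorem of Earle, Kra and Krushkal$'$ \cite{EKK}, $\phi$ lifts to a holomorphic map $\tilde\Phi:\Delta\to M(\mathbb U)$ with $\tilde\Phi(0)=\mu$. Put $\kappa'=a\tilde\Phi'(0)$, so that $d\mathcal S_\mu(\kappa')=v$. The map $\lambda\mapsto(\tilde\Phi(\lambda)-\mu)/(1-\bar\mu\tilde\Phi(\lambda))$ is holomorphic into the unit ball of $L^\infty(\mathbb U)$ and vanishes at $0$, with derivative $\tilde\Phi'(0)/(1-|\mu|^2)$ there. By the Schwarz lemma,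
\[
\Bigl\|\frac{\kappa'}{1-|\mu|^2}\Bigr\|_\infty\le|a|<F_T(p;v)+\varepsilon .
\]

\subsection{The potential $V$}
Let $f=f^\mu$. For $\theta\in L^\infty(\mathbb U)$ write
\[
\hat\theta=\Bigl(\frac{\theta}{1-|\mu|^2}\,\frac{f_z}{\overline{f_z}}\Bigr)\circ f^{-1},\qquad\text{so that}\qquad\|\hat\theta\|_\infty=\Bigl\|\frac\theta{1-|\mu|^2}\Bigr\|_\infty .
\]
By \eqref{eq:comp}, $\theta\mapsto\hat\theta$ is the derivative at $\mu$ of the right translation taking $\nu$ to the coefficient of $f^\nu\circ f^{-1}$. This translation is a biholomorphic self-map of $M(\mathbb U)$ that takes $\mu$ to $0$ and descends to a biholomorphic self-map of $T$. Recall that $\ker d\mathcal S_0$ is the annihilator of $A(\mathbb U)$. Hence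
\begin{equation}\label{eq:kernel}
\theta\in\ker d\mathcal S_\mu\iff\int_{\mathbb U}\hat\theta\varphi\,dA=0\ \text{ for all }\varphi\in A(\mathbb U).
\end{equation}
In particular $\eta=\hat\kappa'-\hat\kappa$ annihilates $A(\mathbb U)$. For $z=x+iy\in\mathbb U$ let
\[
V(z)=-\frac1\pi\int_{\mathbb U}\eta(\zeta)\,\frac{(z-\bar z)^2}{(\zeta-z)(\zeta-\bar z)^2}\,dA(\zeta).
\]
Substituting $\zeta=x+y\zeta'$ we get
\begin{equation}\label{eq:V}
|V(z)|\le\frac{4y}\pi\|\eta\|_\infty\int_{\mathbb U}\frac{dA(\zeta')}{|\zeta'-i||\zeta'+i|^2}=C_0\|\eta\|_\infty\,y ,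
\end{equation}
where the integral converges since the integrand has a singularity of order $1$ at $i$ and decays as $|\zeta'|^{-3}$.

This kernel displays the size of $V$. To see that $\bar\partial V=\eta$, compare it with
\[
\frac{z(z-1)}{\zeta(\zeta-1)(\zeta-z)}=\frac1{\zeta-z}+\frac{z-1}\zeta-\frac z{\zeta-1} .
\]
As functions of $\zeta\in\mathbb U$, both kernels have a simple pole at $z$ with residue $1$, and both decay as $|\zeta|^{-3}$. On the real line the second has simple poles at $0,1$, and the first has its other pole at $\bar z\in\mathbb L$. So their difference lies in $A(\mathbb U)$, and $V$ does not change if the first is replaced by the second. With the second kernel, near any point $V$ is the sum of the Cauchy transform of a bounded function with compact support and a holomorphic function of $z$. Hence $V$ is continuous, lies in $W^{1,s}_{\mathrm{loc}}$ for all $s<\infty$, and $\bar\partial V=\eta$.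

\subsection{The cut-off}
Let $d_h$ be the distance on $\mathbb U$ with density $|dw|/(2\operatorname{Im}w)$. There is $R$ with
\[
d_h(f^{-1}(w),f^{-1}(w'))\le R\,(d_h(w,w')+1) .
\]
Indeed, for $d_h(w,w')\le1$ the left side is bounded, because after composition with conformal automorphisms we may assume $w=i$ and $f^{-1}(i)=i$, and the $K(f)$-qc self-maps of $\mathbb U$ fixing $i$ form a compact family; in general divide the geodesic from $w$ to $w'$ into at most $d_h(w,w')+1$ pieces of length at most $1$. We want to cut off according to the height $\operatorname{Im}f^{-1}(w)$, but this function need not be smooth in $w$. Since $\log\operatorname{Im}$ is $2$-Lipschitz for $d_h$, the function $L(w)=\log\operatorname{Im}f^{-1}(w)$ satisfies $|L(w)-L(w')|\le2R\,d_h(w,w')+2R$. Hence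
\[
\ell(w)=\inf_{w'\in\mathbb U}\bigl(L(w')+2R\,d_h(w,w')\bigr)
\]
is $2R$-Lipschitz for $d_h$ and $L-2R\le\ell\le L$.

Choose $t_0>0$ with $|\kappa|/(1-|\mu|^2)\le\varepsilon$ a.e.\ on $\{0<\operatorname{Im}z\le e^{2R}t_0\}$; this uses $\kappa\in L_*(\mathbb U)$. For $0<t<t_0$ let
\[
\chi=\min\Bigl\{1,\max\Bigl\{0,\frac{\ell-\log t}{\log(t_0/t)}\Bigr\}\Bigr\} .
\]
Then:
\begin{itemize}
\item if $\operatorname{Im}z\le t$, then $\ell(f(z))\le L(f(z))=\log\operatorname{Im}z\le\log t$, so $\chi(f(z))=0$;
\item if $\chi(f(z))<1$, then $\ell(f(z))<\log t_0$, so $L(f(z))\le\log t_0+2R$, that is, $\operatorname{Im}z\le e^{2R}t_0$;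
\item $|\nabla\ell(w)|\le2R/(2\operatorname{Im}w)$ a.e., so $|\bar\partial\chi(w)|\le\dfrac{R}{\operatorname{Im}w\,\log(t_0/t)}$ a.e.
\end{itemize}
Define $\kappa''$ by
\[
\hat\kappa''=\hat\kappa+\bar\partial(\chi V)=(1-\chi)\hat\kappa+\chi\hat\kappa'+V\bar\partial\chi .
\]
By the first item, $\kappa''=\kappa$ a.e.\ on $\{0<\operatorname{Im}z<t\}$, so $\kappa''\in L_*(\mathbb U)$ once it is bounded. By the second item, $|\hat\kappa|\le\varepsilon$ a.e.\ where $\chi<1$, so $|(1-\chi)\hat\kappa+\chi\hat\kappa'|\le F_T(p;v)+\varepsilon$ a.e. By the third item and \eqref{eq:V},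
\[
\|\hat\kappa''\|_\infty\le F_T(p;v)+\varepsilon+\frac{C_0R\|\eta\|_\infty}{\log(t_0/t)}\le F_T(p;v)+2\varepsilon
\]
if $t$ is small enough. Fix such a $t$.

\subsection{$\kappa''$ represents $v$}
Let $\omega_n=\max\{0,\min\{1,2-d_h(\cdot,i)/n\}\}$. This function has compact support, and $|\bar\partial\omega_n|\le1/(n\operatorname{Im}w)$ a.e. For $\varphi\in A(\mathbb U)$ we have $\int\bar\partial(\omega_n\chi V)\varphi\,dA=0$, because $\omega_n\chi V$ has compact support and $\varphi$ is holomorphic. Hence, by \eqref{eq:V},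
\[
\Bigl|\int\omega_n\,\bar\partial(\chi V)\,\varphi\,dA\Bigr|=\Bigl|\int\chi V\varphi\,\bar\partial\omega_n\,dA\Bigr|\le\frac{C_0\|\eta\|_\infty}n\int|\varphi|\,dA\to0 .
\]
Since $\bar\partial(\chi V)=\hat\kappa''-\hat\kappa$ is bounded, dominated convergence gives $\int(\hat\kappa''-\hat\kappa)\varphi\,dA=0$. By \eqref{eq:kernel}, $\kappa''-\kappa\in\ker d\mathcal S_\mu$, so $d\mathcal S_\mu(\kappa'')=v$.

\subsection{Conclusion}
Let $k''=\|\hat\kappa''\|_\infty=\|\kappa''/(1-|\mu|^2)\|_\infty$. It is positive because $v\ne0$. Lemma~\ref{lem:disk} with $\tau=\kappa''/((1-|\mu|^2)k'')\in L_*(\mathbb U)$ gives a holomorphic map $\lambda\mapsto[\Phi(\lambda)]$ of $\Delta$ into $T_*$ with $\Phi(0)=\mu$ and $\Phi'(0)=\kappa''/k''$. Its derivative at $0$ takes $k''$ to $d\mathcal S_\mu(\kappa'')=v$. Hence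
\[
F_{T_*}(p;v)\le k''\le F_T(p;v)+2\varepsilon ,
\]
and letting $\varepsilon\to0$ completes the proof of Theorem~\ref{thm:inf}. \qed

\begin{thebibliography}{9}

\bibitem{EKK}
Earle, Kra and Krushkal$'$,
Trans. Amer. Math. Soc. \textbf{343} (1994).

\bibitem{GardinerLakic}
Gardiner and Lakic,
\emph{Quasiconformal Teichm\"uller Theory}.

\bibitem{Heinonen}
Heinonen,
\emph{Lectures on Analysis on Metric Spaces}.

\bibitem{SHRL}
\emph{On Symmetric Homeomorphisms On The Real Line},
\url{http://www.ams.org/proc/2018-146-10/S0002-9939-2018-14018-6/S0002-9939-2018-14018-6.pdf}.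

\bibitem{Pommerenke}
Pommerenke,
\emph{Boundary Behaviour of Conformal Maps}.

\end{thebibliography}

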